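
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The volume of sublevel sets of the pluricomplex Green function\\ is not monotone in dimension at least two}


\begin{abstract}
Let $g_D(w,\cdot)$ be the pluricomplex Green function of a bounded pseudoconvex domain $D\subset\mathbb C^n$. It was conjectured that $e^{-2nt}\lambda(\{g_D(w,\cdot)<t\})$ is a non-decreasing function of $t<0$. This is true for $n=1$. We show that it is false for every $n\ge2$. An explicit Hartogs domain over an annulus is a counterexample, and so are strongly convex domains arbitrarily close to the ball. For general pseudoconvex domains in dimension at least two the trivial bound $\lambda(\{g_D(w,\cdot)<s\})\le\lambda(\{g_D(w,\cdot)<t\})$ cannot be improved for any $s<t<0$, whereas for convex domains monotonicity holds up to the factor $4^{-n}$.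
\end{abstract}

\section{The question and the results}

Throughout, $\lambda$ is Lebesgue measure on $\mathbb C^n$, $\Delta$ is the unit disc in $\mathbb C$ and $B$ is the unit ball in $\mathbb C^n$. For a bounded domain $D\subset\mathbb C^n$ and $w\in D$ the \emph{pluricomplex Green function} with pole $w$ is
\[
g_D(w,z)=\sup u(z),\qquad z\in D,
\]
where the supremum is over all plurisubharmonic (psh) functions $u<0$ on $D$ for which $u-\log|\cdot-w|$ is bounded above near $w$. We call these $u$ the \emph{competitors}. For $n=1$ this is the classical Green function with the negative sign. Sublevel sets are taken in $D$, and we study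
\[
f_{D,w}(t)=e^{-2nt}\,\lambda(\{g_D(w,\cdot)<t\}),\qquad t<0 .
\]
The following conjecture is posed in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $D\subset\mathbb C^n$ is bounded and pseudoconvex and $w\in D$, then $f_{D,w}$ is non-decreasing on $(-\infty,0)$.}
\medskip

For $n=1$ the conjecture is true, as recorded there. The factor $e^{-2nt}$ is the natural normalization: $g_B(0,z)=\log|z|$, so the sublevel sets of the ball are the balls $e^tB$ and $f_{B,0}\equiv\lambda(B)$. In general $f_{D,w}(t)\le e^{-2nt}\lambda(D)$, so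
\begin{equation}\label{eq:limsup}
\limsup_{t\to0^-}f_{D,w}(t)\le\lambda(D),
\end{equation}
while the behavior of $f_{D,w}$ at $-\infty$ measures how large $D$ looks infinitesimally from $w$. The conjecture says that the size measured through Green sublevel sets grows as one moves away from the pole. A simple class of examples supports it.

\begin{example}\label{ex:ball}
Let $F:B\to D$ be biholomorphic, with Jacobian determinant $J$, and let $w=F(0)$. Since Green functions are biholomorphically invariant, $g_D(w,F(z))=\log|z|$ and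
\[
f_{D,w}(t)=e^{-2nt}\int_{e^tB}|J|^2\,d\lambda=\int_B|J(e^tz)|^2\,d\lambda(z).
\]
For fixed $z$ the function $\zeta\mapsto|J(\zeta z)|^2$ is subharmonic, so its mean over $|\zeta|=e^t$ is non-decreasing in $t$. As $B$ is invariant under $z\mapsto e^{i\theta}z$, integrating these means over $z\in B$ shows that $f_{D,w}$ is non-decreasing. By the Riemann mapping theorem this covers all bounded simply connected plane domains.
\end{example}

So one might well guess that the answer is yes. It is no for every $n\ge2$. Write
\[
A_N=\{x\in\mathbb C:\ e^{-N}<|x|<e^N\}.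
\]

\begin{theorem}\label{thm:one}
Let $n\ge2$, $N>\pi^2/4$ (for instance $N=3$), and
\[
D=\{(x,y_2,\dots,y_n)\in\mathbb C^n:\ x\in A_N,\ |xy_2|<1,\ |y_j|<1\ (3\le j\le n)\},\qquad w=(1,0,\dots,0).
\]
Then $D$ is bounded and pseudoconvex, and
\[
\liminf_{t\to-\infty}f_{D,w}(t)\ \ge\ 16N^2\pi^{n-2}\ >\ 4\pi^nN\ \ge\ \limsup_{t\to0^-}f_{D,w}(t).
\]
In particular $f_{D,w}$ is not non-decreasing. Hence the conjecture holds in $\mathbb C^n$ if and only if $n=1$.
\end{theorem}

The next theorem says that, for any two given levels, the failure is as bad as it can be.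

\begin{theorem}\label{thm:two}
Let $n\ge2$ and $s<0$. For every $\eta>0$ there are a bounded pseudoconvex domain $D\subset\mathbb C^n$ and a point $w\in D$ with
\[
\lambda(\{g_D(w,\cdot)<s\})\ge(1-\eta)\lambda(D).
\]
Consequently, for all $s<t<0$,
\[
\inf_{D,w}\frac{f_{D,w}(t)}{f_{D,w}(s)}=e^{-2n(t-s)},
\]
the infimum being over all bounded pseudoconvex $D\subset\mathbb C^n$ and $w\in D$. Thus the trivial bound $\lambda(\{g<s\})\le\lambda(\{g<t\})$ cannot be improved, and for no $c>0$ is $e^{-ct}\lambda(\{g_D(w,\cdot)<t\})$ non-decreasing in $t$ for all $D$ and $w$.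
\end{theorem}

For $n=1$ the infimum is $1$, by the case $n=1$ of the conjecture and the example of the disc, where $f_{\Delta,0}\equiv\pi$. For convex domains the truth lies in between.

\begin{theorem}\label{thm:three}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] The conjecture fails even for strongly convex domains with smooth boundary arbitrarily $C^\infty$-close to the unit ball.
\item[(b)] For every bounded convex domain $D\subset\mathbb C^n$, every $w\in D$ and all $s<t<0$,
\[
f_{D,w}(t)\ \ge\ \Big(\frac{1+e^{s-t}}2\Big)^{2n}f_{D,w}(s)\ \ge\ 4^{-n}f_{D,w}(s).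
\]
\end{enumerate}
\end{theorem}

The three proofs are independent, except that Section~\ref{sec:cyl} contains the idea behind Section~\ref{sec:sharp}.

\section{Facts about Green functions}\label{sec:facts}

Holomorphic discs bound the Green function from above, and so give lower bounds for sublevel sets.

\begin{lemma}[disc bound]\label{lem:disc}
Let $D\subset\mathbb C^n$ be a bounded domain and $\varphi:\Delta\to D$ holomorphic with $\varphi(0)=w$. Then $g_D(w,\varphi(\zeta))\le\log|\zeta|$ for $\zeta\in\Delta$. In particular $g_D(w,w)=-\infty$.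
\end{lemma}

\begin{proof}
Let $u$ be a competitor. Near $w$ we have $u\le\log|\cdot-w|+C$ off $w$, so the sub-mean value property gives $u(w)=-\infty$; this is the case $\zeta=0$. Since $|\varphi(\zeta)-w|\le C'|\zeta|$ near $0$, the function $u\circ\varphi-\log|\zeta|$ is bounded above near $0$. On $\Delta\setminus\{0\}$ it is subharmonic or $\equiv-\infty$. In the second case there is nothing to prove; in the first it extends subharmonically to $\Delta$. As $|\zeta|\to1$ its $\limsup$ is $\le0$ because $u<0$. By the maximum principle $u(\varphi(\zeta))\le\log|\zeta|$. Take the supremum over $u$.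
\end{proof}

For the ball, the discs $\zeta\mapsto\zeta z/|z|$ give $g_B(0,z)\le\log|z|$, and $\log|z|$ is itself a competitor; hence $g_B(0,z)=\log|z|$. We also use the following standard facts.

\begin{itemize}
\item[(F1)] If $D\subset D'$, then $g_{D'}(w,\cdot)\le g_D(w,\cdot)$ on $D$, since competitors restrict to competitors. If $\Phi:D\to D'$ is biholomorphic, then $g_{D'}(\Phi(w),\Phi(z))=g_D(w,z)$.
\item[(F2)] For bounded $D$ the function $g_D(w,\cdot)$ is itself a competitor (Klimek \cite{Klimek}). In particular it is psh and upper semicontinuous, so its sublevel sets are open.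
\item[(F3)] Product property: for bounded pseudoconvex $D_j$,
\[
g_{D_1\times\dots\times D_n}((w_1,\dots,w_n),(z_1,\dots,z_n))=\max_jg_{D_j}(w_j,z_j)
\]
(Jarnicki--Pflug \cite{JPproduct}; Edigarian \cite{Edigarian} for arbitrary factors).
\end{itemize}

Recall finally that a domain is pseudoconvex if it has a continuous psh exhaustion function. Products of plane domains are pseudoconvex, and pseudoconvexity is preserved by biholomorphic maps between domains in $\mathbb C^n$, since the exhaustion can be transported.

\section{A flat cylinder}\label{sec:cyl}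

\paragraph{The idea in one variable.}
Replace Lebesgue measure on the annulus $A_N$ by $d\mu=|x|^{-2}d\lambda$. In the multivalued coordinate $\sigma=\log x$ this is the flat cylinder $(-N,N)\times\mathbb R/2\pi\mathbb Z$, of area $4\pi N$. Put the pole at $x=1$, in the middle. The annulus is covered by the strip $S=\{|\operatorname{Re}\sigma|<N\}$ via $\sigma\mapsto e^\sigma$. The map
\[
c(\sigma)=\tan\frac{\pi\sigma}{4N}
\]
is conformal from $S$ onto $\Delta$; let $\psi=c^{-1}$, so $\psi(0)=0$ and $\psi'(0)=4N/\pi$. Applied to the disc $\zeta\mapsto e^{\psi(\zeta)}$, Lemma~\ref{lem:disc} says that $\{g_{A_N}(1,\cdot)<t\}$ contains the image of $\psi(e^t\Delta)$. When $t$ is very negative, this set is small and $\sigma\mapsto e^\sigma$ is injective on it. So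
\[
\liminf_{t\to-\infty}e^{-2t}\mu(\{g_{A_N}(1,\cdot)<t\})\ \ge\ \pi\Big(\frac{4N}\pi\Big)^2=\frac{16N^2}{\pi},
\qquad\text{while}\qquad \mu(A_N)=4\pi N .
\]
The lower bound is quadratic in $N$, because near the pole it sees the strip, whose conformal radius at $0$ is $4N/\pi$. The total mass is only linear in $N$, because the cylinder has fixed circumference $2\pi$. For $N>\pi^2/4$ the analogue of the conjecture fails for $\mu$.

There is no contradiction with the one-dimensional result, because $\mu$ is not Lebesgue measure. A second variable cures this. If the fiber over $x\in A_N$ is a disc of radius $1/|x|$, Lebesgue measure in $\mathbb C^2$ projects to $\pi|x|^{-2}d\lambda(x)$. For $n=2$ this is the domain of Theorem~\ref{thm:one}; for $n\ge3$ it is multiplied by further discs.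

\begin{proof}[Proof of Theorem~\ref{thm:one}]
On $D$ we have $|y_2|<1/|x|<e^N$, so $D$ is bounded. The map $(x,y_2,\dots,y_n)\mapsto(x,xy_2,y_3,\dots,y_n)$ is biholomorphic from $D$ onto $A_N\times\Delta^{n-1}$, so $D$ is a pseudoconvex domain. With $S,c,\psi$ as above, consider
\[
\Pi:S\times\Delta^{n-1}\to D,\qquad \Pi(\sigma,z_2,\dots,z_n)=(e^\sigma,\,z_2e^{-\sigma},\,z_3,\dots,z_n),\qquad\Pi(0)=w .
\]
Its Jacobian determinant is $e^\sigma e^{-\sigma}=1$.

Let $0\ne(\sigma,z)\in S\times\Delta^{n-1}$ and $r=\max(|c(\sigma)|,|z_2|,\dots,|z_n|)\in(0,1)$. Then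
\[
\varphi(\zeta)=\Pi\Big(\psi\Big(\frac{\zeta c(\sigma)}r\Big),\frac{\zeta z}r\Big)
\]
is a holomorphic disc in $D$ with $\varphi(0)=w$ and $\varphi(r)=\Pi(\sigma,z)$. By Lemma~\ref{lem:disc}, $g_D(w,\Pi(\sigma,z))\le\log r$. Since also $g_D(w,\Pi(0))=-\infty$,
\[
\{g_D(w,\cdot)<t\}\ \supset\ \Pi\big(\psi(e^t\Delta)\times(e^t\Delta)^{n-1}\big).
\]
For $t$ very negative, $\sigma\mapsto e^\sigma$ is injective on the small set $\psi(e^t\Delta)$. So $\Pi$ is injective on the product, and it preserves volume. Hence
\[
\liminf_{t\to-\infty}f_{D,w}(t)\ \ge\ \lim_{t\to-\infty}e^{-2t}\lambda(\psi(e^t\Delta))\,\pi^{n-1}=\pi\Big(\frac{4N}\pi\Big)^2\pi^{n-1}=16N^2\pi^{n-2}.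
\]
On the other hand
\[
\lambda(D)=\pi^{n-1}\int_{A_N}\frac{d\lambda(x)}{|x|^2}=\pi^{n-1}\cdot2\pi\cdot2N=4\pi^nN ,
\]
and \eqref{eq:limsup} gives the last inequality of the theorem. The middle one, $16N^2\pi^{n-2}>4\pi^nN$, is equivalent to $N>\pi^2/4$. The final sentence follows, since for $n=1$ the conjecture is true.
\end{proof}

\section{No better than the trivial bound}\label{sec:sharp}

\paragraph{What has to change.} The domain $D$ of Theorem~\ref{thm:one} cannot give Theorem~\ref{thm:two}. Indeed $\log|xy_2|$ is a competitor for $g_D(w,\cdot)$, so $\{g_D(w,\cdot)<s\}\subset\{|xy_2|<e^s\}$, a set of measure $e^{2s}\lambda(D)$. The disc factors are to blame. A long cylinder, by contrast, has Green function below any fixed level $s$ on all but a small proportion of its area. So we want a product of $n$ long cylinders, with no disc factor left. The difficulty is to realize its flat measure as Lebesgue measure in $\mathbb C^n$: no factor remains that could carry the weight.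

\paragraph{The plan.} On the product of two of the cylinders there is a holomorphic map onto an open subset of an elliptic curve. Over the curve minus a point, the product becomes a bounded piece of (affine curve)$\,\times\,\mathbb C$, once a neighborhood of a complex hypersurface is removed. The affine curve lies in $\mathbb C^2$, and a thin tube around it gives an embedding into $\mathbb C^n$ whose Jacobian with respect to the flat measure is almost constant. Finally, the removal is harmless, because bounded psh functions do not see hypersurfaces.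

\medskip
Fix $n\ge2$ and $s=-\tau<0$. For $N>0$ put
\[
W=A_N^n,\qquad \hat w=(-1,1,\dots,1),\qquad d\mu=\prod_{j=1}^n\frac{d\lambda(x_j)}{|x_j|^2},\qquad \mu(W)=(4\pi N)^n .
\]
The entry $-1$ in $\hat w$ keeps the pole off the hypersurface to be removed.

\subsection{Long cylinders}

\begin{lemma}\label{lem:long}
$\mu(\{g_W(\hat w,\cdot)<-\tau\})/\mu(W)\to1$ as $N\to\infty$.
\end{lemma}

\begin{proof}
By (F3), $g_W(\hat w,x)=\max_jg_{A_N}(\hat w_j,x_j)$. Let $G=g_{A_N}(1,\cdot)$. It is the classical Green function: it has boundary values $0$, and $G-\log|x-1|$ is harmonic on $A_N$. The circular means of a harmonic function on an annulus are affine in $a=\log|x|$, and those of $\log|x-1|$ are $\max(a,0)$. So the circular mean of $G$ is $m(a)=\max(a,0)+\alpha a+\beta$ with $m(\pm N)=0$. This forces $\alpha=-\frac12$, $\beta=-\frac N2$, that is,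
\[
m(a)=-\tfrac12(N-|a|).
\]

To pass from means to values we use Harnack's inequality. Let $4\pi\le|a|\le N-4\pi$ and $\theta_0\in\mathbb R$. On the disc $|\sigma-(a+i\theta_0)|<4\pi$ we have $0<|\operatorname{Re}\sigma|<N$, so $\sigma\mapsto-G(e^\sigma)$ is positive and harmonic there. For $|\theta-\theta_0|\le\pi$ Harnack's inequality gives
\[
-G(e^{a+i\theta_0})\ \ge\ \frac{4\pi-\pi}{4\pi+\pi}\,\big(-G(e^{a+i\theta})\big).
\]
Averaging over $\theta$ yields $G(e^{a+i\theta_0})\le\frac35m(a)=-\frac3{10}(N-|a|)$. With $L=4\pi+\frac{10}3\tau$ we get $G<-\tau$ whenever $4\pi\le|a|<N-L$. By rotation the same holds for the pole $-1$. Hence for $N>L+4\pi$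
\[
\mu(\{g_W(\hat w,\cdot)<-\tau\})\ \ge\ \big(4\pi(N-L-4\pi)\big)^n,
\]
and the quotient by $(4\pi N)^n$ tends to $1$.
\end{proof}

\subsection{Serre's fibration of $(\mathbb C^*)^2$}

In the coordinates $\log x_1,\log x_2$ the measure $\mu$ (for $n=2$) is Lebesgue measure, but both coordinates are multivalued. The linear change of variables $v=\log x_1-i\log x_2$, $u=\log x_2$ collects the periods of $v$ into a lattice of $\mathbb C$, so $v$ becomes a map to an elliptic curve. The coordinate $u$ can then be made single-valued by subtracting a function of $v$, at the cost of one pole.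

Let $\Lambda=2\pi\mathbb Z+2\pi i\mathbb Z$ and $E=\mathbb C/\Lambda$, with $[v]$ the class of $v$; we write $0$ also for $[0]$. Let $\zeta_\Lambda$ be the Weierstrass zeta function of $\Lambda$:
\[
\zeta_\Lambda(v)=\frac1v+\sum_{0\ne\omega\in\Lambda}\Big(\frac1{v-\omega}+\frac1\omega+\frac v{\omega^2}\Big).
\]
It is meromorphic with simple poles of residue $1$ exactly at $\Lambda$, and $\zeta_\Lambda(v+\omega)=\zeta_\Lambda(v)+q(\omega)$ for $\omega\in\Lambda$ with an additive function $q$. Recall that $\zeta_\Lambda'=-\wp$, where $\wp$ is the Weierstrass function of $\Lambda$, which we also regard as a function on $E$.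

\begin{lemma}\label{lem:serre}
{\rm(i)} The map $(v,u)\mapsto(x_1,x_2)=(e^{v+iu},e^u)$ is the quotient map $\mathbb C^2\to(\mathbb C^*)^2$ by the group of translations
\begin{equation}\label{eq:group}
(v,u)\mapsto(v+2\pi k+2\pi il,\ u+2\pi ik),\qquad k,l\in\mathbb Z .
\end{equation}
Hence $\kappa(x_1,x_2)=[v]$ is a well-defined holomorphic submersion $(\mathbb C^*)^2\to E$, and locally $\frac{d\lambda(x_1)\,d\lambda(x_2)}{|x_1x_2|^2}=d\lambda(v)\,d\lambda(u)$.

{\rm(ii)} Let $h(v)=2\pi i\,\zeta_\Lambda(v)+\frac i2v$ and $H=\kappa^{-1}(0)$, a closed complex hypersurface. Then $u'=u-h(v)$ is well defined on $(\mathbb C^*)^2\setminus H$, and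
\[
\Theta:(\mathbb C^*)^2\setminus H\to(E\setminus0)\times\mathbb C,\qquad(x_1,x_2)\mapsto([v],u'),
\]
is biholomorphic, with $d\lambda(v)\,d\lambda(u)=d\lambda(v)\,d\lambda(u')$.
\end{lemma}

\begin{proof}
(i) The map is a surjective, locally biholomorphic homomorphism from an additive to a multiplicative group. A pair $(v,u)$ is in its kernel if and only if, for some $k,l\in\mathbb Z$, $u=2\pi ik$ and $v+iu=2\pi il$, that is, $v=2\pi k+2\pi il$. This gives \eqref{eq:group}. The formula for the measure holds because $(\log x_1,\log x_2)=(v+iu,u)$ has Jacobian determinant $1$ in $(v,u)$.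

(ii) We compute $q$. Since $i\Lambda=\Lambda$, the series gives $\zeta_\Lambda(iv)=-i\zeta_\Lambda(v)$, hence $q(2\pi i)=-i\,q(2\pi)$. Integrating $\zeta_\Lambda$ counterclockwise around the square with vertices $\pm\pi\pm\pi i$, which contains the single pole $0$, we get
\[
2\pi i=2\pi i\,q(2\pi)-2\pi\,q(2\pi i)=4\pi i\,q(2\pi).
\]
So $q(2\pi)=\frac12$ and $q(2\pi i)=-\frac i2$. Consequently
\[
h(v+2\pi i)-h(v)=2\pi i\cdot\Big(-\frac i2\Big)+\frac i2\cdot2\pi i=0,\qquad h(v+2\pi)-h(v)=2\pi i\cdot\frac12+\frac i2\cdot2\pi=2\pi i .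
\]
Under \eqref{eq:group} both $u$ and $h(v)$ increase by $2\pi ik$, so $u'$ is well defined where $v\notin\Lambda$. The map $(v,u)\mapsto(v,u-h(v))$ is a biholomorphic self-map of $(\mathbb C\setminus\Lambda)\times\mathbb C$. It transforms the translations \eqref{eq:group} into $(v,u')\mapsto(v+2\pi k+2\pi il,u')$, whose quotient is $(E\setminus0)\times\mathbb C$. It is a translation in each fiber $\{v=\mathrm{const}\}$, whence the statement about measures.
\end{proof}

\subsection{Cutting out a neighborhood of the hypersurface}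

Since $h$ has a pole, $u'$ is unbounded near $H$. To make $u'$ bounded we remove a neighborhood of $H$, chosen so that pseudoconvexity is obvious. For $R>0$ let
\[
E_R=\{p\in E\setminus0:\ |\wp(p)|<R\},\qquad \Omega_R=\{x\in W:\ \kappa(x_1,x_2)\in E_R\}.
\]
As $R\uparrow\infty$, the sets $\Omega_R$ increase to $W\setminus H'$, where $H'=H\times(\mathbb C^*)^{n-2}$.

\begin{lemma}\label{lem:cut}
For all large $R$, $\Omega_R$ is a bounded pseudoconvex domain in $\mathbb C^n$ containing $\hat w$, and $u'$ is bounded on $\Omega_R$.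
\end{lemma}

\begin{proof}
\emph{The pole.} The point $(x_1,x_2)=(-1,1)$ has $v=i\pi$, $u=0$. Since $i\pi\notin\Lambda$, it lies over $E_R$ once $R>|\wp(i\pi)|$.

\emph{Connectedness.} The function $1/\wp$ has a double zero at $0\in E$ and no other zero. So $1/\wp=\xi^2$ in a local coordinate $\xi$ at $0$, and for large $R$ the complement of $E_R$ in $E$ is the closed coordinate disc $\{|\xi|\le R^{-1/2}\}$. Hence $E_R$ is connected. For a fixed representative $v$, the part of $A_N^2$ over $[v]\in E_R$ is the image, under $u\mapsto(e^{v+iu},e^u)$, of the open square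
\begin{equation}\label{eq:square}
|\operatorname{Re}u|<N,\qquad|\operatorname{Re}v-\operatorname{Im}u|<N .
\end{equation}
So $\kappa$ maps $A_N^2\cap\kappa^{-1}(E_R)$ onto $E_R$ with connected fibers, and it is open. If the total space were a disjoint union of two nonempty open sets, each fiber would lie in one of them, and their images would be disjoint nonempty open sets covering $E_R$; this is impossible. Thus $A_N^2\cap\kappa^{-1}(E_R)$ is connected, and so is its product $\Omega_R$ with $A_N^{n-2}$.

\emph{Pseudoconvexity.} Consider on $\Omega_R$ the function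
\[
\max\Big\{\frac1{N-\big|\log|x_1|\big|},\ \dots,\ \frac1{N-\big|\log|x_n|\big|},\ \frac1{R-|\wp(\kappa(x_1,x_2))|}\Big\}.
\]
It is continuous. It is psh because $|\log|x_j||=\max(\log|x_j|,-\log|x_j|)$ and $|\wp\circ\kappa|$ are psh and $y\mapsto1/(C-y)$ is convex and increasing for $y<C$. It is an exhaustion: where it is $\le C$, each $x_j$ stays in a compact subset of $A_N$ and $\kappa(x_1,x_2)$ stays in the compact set $\{|\wp|\le R-1/C\}\subset E_R$.

\emph{Boundedness of $u'$.} Choose the representative $v$ in $[-\pi,\pi]^2$. By \eqref{eq:square}, $|\operatorname{Re}u|<N$ and $|\operatorname{Im}u|<N+\pi$. The only point of $\Lambda$ in $[-\pi,\pi]^2$ is $0$, and $|\wp(v)|<R$ keeps $v$ away from it, so $h(v)$ is bounded too.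
\end{proof}

\subsection{Flattening $\Omega_R$ into $\mathbb C^n$}

By Lemma~\ref{lem:serre}, $\Omega_R$ is now described by $([v],u',x_3,\dots,x_n)$ with $[v]$ in a subset of the affine curve $E\setminus0$ and $u'$ bounded. We embed the curve in $\mathbb C^2$ and use a small multiple of $u'$ as a coordinate in a transversal direction. The transversal field is chosen so that the Jacobian is $1$ along the curve. If $n\ge3$, the weights of $x_3,\dots,x_n$ are absorbed in the same small coordinate, as in Theorem~\ref{thm:one}.

\begin{lemma}\label{lem:flat}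
Fix $N$ and a large $R$. For all sufficiently small $\varepsilon>0$ there is an injective holomorphic map $\Psi_\varepsilon:\Omega_R\to\mathbb C^n$ with bounded image such that, uniformly in measurable $S\subset\Omega_R$,
\begin{equation}\label{eq:vol}
\lambda(\Psi_\varepsilon(S))=\varepsilon^2(1+O(\varepsilon))\,\mu(S),
\end{equation}
where the constant in $O(\varepsilon)$ depends only on $n$, $N$ and $R$.
\end{lemma}

\begin{proof}
Since $i\Lambda=\Lambda$, we have $\sum_{\omega\ne0}\omega^{-6}=0$, and the differential equation of $\wp$ reads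
\[
\wp'^2=4\wp^3-c\,\wp,\qquad \wp''=6\wp^2-\tfrac c2,\qquad c\ne0,
\]
where $c\ne0$ because the cubic on the right has distinct roots. The map $P=(\wp,\wp'):E\setminus0\to\mathbb C^2$ is injective. Indeed, let $P(v)=P(v_1)$. From $\wp(v)=\wp(v_1)$ we get $[v_1]=[\pm v]$. If $[v_1]=[-v]$, then $\wp'(v)=\wp'(-v)=-\wp'(v)$, so $\wp'(v)=0$; the zeros of $\wp'$ are the points of order two, hence $[-v]=[v]$. Put
\[
\nu=\Big(\frac2c-\frac{12}{c^2}\wp^2,\ -\frac{18}{c^2}\wp\wp'\Big).
\]
Then
\[
\det(P',\nu)=\wp'\nu_2-\wp''\nu_1=-\frac{18}{c^2}\,\wp\,(4\wp^3-c\wp)-\Big(6\wp^2-\frac c2\Big)\Big(\frac2c-\frac{12}{c^2}\wp^2\Big)=1 ,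
\]
since the first term is $-\frac{72}{c^2}\wp^4+\frac{18}c\wp^2$ and the second, with its sign, is $\frac{72}{c^2}\wp^4-\frac{18}c\wp^2+1$. Let
\[
Q(v,b)=P(v)+b\,\nu(v),\qquad\det DQ(v,b)=1+b\det(\nu',\nu)(v).
\]

Let $K=\{p\in E\setminus0:|\wp(p)|\le R\}$, a compact set. We claim that $Q$ is injective on $K\times\{|b|<b_0\}$ for some $b_0>0$. Otherwise there are pairs $(v_k,b_k)\ne(v_k',b_k')$ with equal images, $v_k,v_k'\in K$ and $b_k,b_k'\to0$. Passing to a subsequence, $v_k\to v$ and $v_k'\to v'$ in $K$. Then $P(v)=P(v')$, so $v=v'$. But $\det DQ(v,0)=1$, so $Q$ is injective near $(v,0)$, a contradiction.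

Let $|u'|<M$ on $\Omega_R$ (Lemma~\ref{lem:cut}), write $x''=(x_3,\dots,x_n)$, and for $0<\varepsilon<b_0/(Me^{(n-2)N})$ set
\[
\Psi_\varepsilon(x)=\big(Q(v,b),\,x''\big),\qquad b=\frac{\varepsilon u'}{x_3\cdots x_n}
\]
(for $n=2$ the product is empty). Then $|b|\le\varepsilon Me^{(n-2)N}<b_0$. As $P$ and $\nu$ are bounded on $K$, the map $\Psi_\varepsilon$ is bounded. It is injective: the image determines $x''$, then $[v]$ and $b$, then $u'$, and finally $(x_1,x_2)=\Theta^{-1}([v],u')$. In the coordinates $(v,u',x'')$ its Jacobian matrix is block triangular with determinant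
\[
\frac{\varepsilon}{x_3\cdots x_n}\big(1+b\det(\nu',\nu)(v)\big)=\frac{\varepsilon}{x_3\cdots x_n}(1+O(\varepsilon)),
\]
uniformly on $\Omega_R$, because $b=O(\varepsilon)$ and $\nu,\nu'$ are bounded on $K$. Since $d\mu=d\lambda(v)\,d\lambda(u')\prod_{j\ge3}|x_j|^{-2}d\lambda(x_j)$, taking absolute squares gives \eqref{eq:vol}.
\end{proof}

\subsection{The removed hypersurface is invisible}

It remains to see that passing from $W$ to $\Omega_R$ with large $R$ does not raise the Green function too much. The reason is that psh functions that are bounded above extend across analytic hypersurfaces.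

\begin{lemma}\label{lem:limit}
For fixed $N$,
\[
\liminf_{R\to\infty}\mu(\{g_{\Omega_R}(\hat w,\cdot)<s\})\ \ge\ \mu(\{g_W(\hat w,\cdot)<s\}).
\]
\end{lemma}

\begin{proof}
It suffices to consider sequences $R_k\uparrow\infty$ with $R_1$ large. Put $g_k=g_{\Omega_{R_k}}(\hat w,\cdot)$. By (F2), $g_k$ is a competitor on $\Omega_{R_k}$; by (F1), the $g_k$ decrease. So $G=\lim g_k$ is psh or $\equiv-\infty$ on $W\setminus H'$, which is connected as the complement of an analytic hypersurface.

We claim that $G\le g_W(\hat w,\cdot)$ on $W\setminus H'$. This is trivial if $G\equiv-\infty$. Otherwise $G\le0$ extends to a psh function $\widetilde G\le0$ on $W$. Near $\hat w\notin H'$ we have $\widetilde G\le g_1\le\log|\cdot-\hat w|+C$. So $\widetilde G$ is not constant, and $\widetilde G<0$ by the maximum principle. Thus $\widetilde G$ is a competitor for $g_W(\hat w,\cdot)$, which proves the claim.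

Consequently $\{g_W(\hat w,\cdot)<s\}\setminus H'$ is contained in the increasing union $\bigcup_k\{g_k<s\}$. Since $\mu(H')=0$, the assertion follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
We may assume $0<\eta<1$. Choose $N$ by Lemma~\ref{lem:long} such that $\mu(\{g_W(\hat w,\cdot)<s\})\ge(1-\frac\eta3)\mu(W)$. Choose $R$ large by Lemma~\ref{lem:limit} such that
\[
\mu(\{g_{\Omega_R}(\hat w,\cdot)<s\})\ \ge\ \big(1-\tfrac{2\eta}3\big)\mu(W)\ \ge\ \big(1-\tfrac{2\eta}3\big)\mu(\Omega_R).
\]
Let $D=\Psi_\varepsilon(\Omega_R)$ and $w=\Psi_\varepsilon(\hat w)$. An injective holomorphic map from an open subset of $\mathbb C^n$ into $\mathbb C^n$ is biholomorphic onto its image, so $D$ is a bounded pseudoconvex domain, and by (F1) $\{g_D(w,\cdot)<s\}=\Psi_\varepsilon(\{g_{\Omega_R}(\hat w,\cdot)<s\})$. By \eqref{eq:vol}, applied to this sublevel set of $g_{\Omega_R}(\hat w,\cdot)$ and to $\Omega_R$, we get $\lambda(\{g_D(w,\cdot)<s\})\ge(1-\eta)\lambda(D)$ for small $\varepsilon$.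

Now let $s<t<0$. Sublevel sets are open and contain the pole, so they have positive measure, and always
\[
\frac{f_{D,w}(t)}{f_{D,w}(s)}=e^{-2n(t-s)}\,\frac{\lambda(\{g_D(w,\cdot)<t\})}{\lambda(\{g_D(w,\cdot)<s\})}\ \ge\ e^{-2n(t-s)}.
\]
For the domains just constructed, $\lambda(\{g_D(w,\cdot)<t\})\le\lambda(D)\le(1-\eta)^{-1}\lambda(\{g_D(w,\cdot)<s\})$, so the ratio is at most $e^{-2n(t-s)}/(1-\eta)$. This gives the infimum. With $e^{-ct}$ in place of $e^{-2nt}$, the corresponding ratio is at most $e^{-c(t-s)}/(1-\eta)$, which is less than $1$ for small $\eta$.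
\end{proof}

\section{Convex domains}

\subsection{Perturbing the ball}

For the ball $f_{B,0}$ is constant, so a small perturbation may decide the matter. Perturbing by a biholomorphic map leads to a non-decreasing $f$ (Example~\ref{ex:ball}). But the disc bound needs less than a biholomorphic map: it is enough that $F$ is holomorphic on each complex line through $0$. We take $F(z)=z+\varepsilon a(z)e_n$, where $e_n=(0,\dots,0,1)$ and $a(\zeta z)=\zeta^2a(z)$ for $\zeta\in\mathbb C$. To first order in $\varepsilon$ the volume will not change. To second order the change is $\varepsilon^2$ times the integral of $|\partial_na|^2-|\partial_{\bar n}a|^2$, where $\partial_n=\partial/\partial z_n$ and $\partial_{\bar n}=\partial/\partial\bar z_n$. For holomorphic $a$ this is $\ge0$. We want it negative, so $a$ should depend on $\bar z_n$.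

\begin{proof}[Proof of Theorem~\ref{thm:three}(a)]
Let
\[
a(z)=\frac{z_1^3\,\bar z_n}{|z|^2},\quad a(0)=0,\qquad F(z)=F_\varepsilon(z)=z+\varepsilon a(z)e_n,\quad\varepsilon>0 .
\]
Then $a$ is smooth off $0$ and $a(\zeta z)=\zeta^2a(z)$. Hence $da$ is homogeneous of degree $1$ under positive dilations, $a\in C^1$, and $|da|\le C$ on $\overline B$.

\emph{The domain.} Let $\varepsilon C<\frac12$. Since $|a(z)-a(z')|\le C|z-z'|$ on the convex set $\overline B$, we have $|F(z)-F(z')|\ge\frac12|z-z'|$ there. So $F$ is a $C^1$ diffeomorphism of $B$ onto a domain $D=F(B)$, orientation preserving since it is connected to the identity through $F_{\varepsilon'}$, $0\le\varepsilon'\le\varepsilon$. By injectivity on $\overline B$, $\partial D=F(\partial B)$. On $\partial B$ the map $F$ is $C^\infty$-close to the inclusion, so for small $\varepsilon$ the map $F/|F|$ is a diffeomorphism of the sphere $\partial B$, and $\partial D=\{\varrho(\omega)\omega:\omega\in\partial B\}$ with $\varrho$ smooth and $C^\infty$-close to $1$. As $D$ is connected, bounded, and open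 and closed in the complement of $\partial D$, it is the bounded component $\{z\ne0:|z|<\varrho(z/|z|)\}\cup\{0\}$ of this complement. So $D=\{p^2<1\}$ with $p(z)=|z|/\varrho(z/|z|)$, $p(0)=0$.

The function $p^2$ is smooth off $0$ and homogeneous of degree $2$ under positive dilations, and at the points of the unit sphere its derivatives up to order two are close to those of $|z|^2$. Its Hessian is homogeneous of degree $0$, so for small $\varepsilon$ it is positive definite off $0$. Thus $p^2$ is convex on every line missing $0$, hence convex by continuity, and $D$ is convex. By homogeneity $dp^2\ne0$ on $\partial D$, so $\partial D$ is smooth with positive definite second fundamental form; that is, $D$ is strongly convex. In particular $D$ is pseudoconvex.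

\emph{Sublevel sets.} For $|\omega|=1$ the map $\zeta\mapsto F(\zeta\omega)=\zeta\omega+\varepsilon\zeta^2a(\omega)e_n$ is a holomorphic disc in $D$ centered at $0$. By Lemma~\ref{lem:disc}, $g_D(0,F(z))\le\log|z|$ for $z\in B$, so
\begin{equation}\label{eq:sub}
\{g_D(0,\cdot)<t\}\supset F(e^tB),\qquad t<0 .
\end{equation}

\emph{Volumes.} Only the last component of $z$ is changed by $F$, so the real Jacobian of $F$ is
\[
|1+\varepsilon\partial_na|^2-\varepsilon^2|\partial_{\bar n}a|^2=1+2\varepsilon\operatorname{Re}\partial_na+\varepsilon^2\big(|\partial_na|^2-|\partial_{\bar n}a|^2\big).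
\]
Differentiating $a(e^{i\theta}z)=e^{2i\theta}a(z)$ gives $\partial_na(e^{i\theta}z)=e^{i\theta}\partial_na(z)$, so the linear term has integral $0$ over balls about $0$. Since $n\ge2$, $z_1$ and $z_n$ are different variables, and
\[
\partial_na=-\frac{z_1^3\bar z_n^2}{|z|^4},\qquad\partial_{\bar n}a=\frac{z_1^3(|z|^2-|z_n|^2)}{|z|^4},
\]
\[
|\partial_na|^2-|\partial_{\bar n}a|^2=\frac{|z_1|^6\big(|z_n|^4-(|z|^2-|z_n|^2)^2\big)}{|z|^8}=-\frac{|z_1|^6(|z|^2-2|z_n|^2)}{|z|^6}.
\]
This is homogeneous of degree $2$. To find its mean over the unit sphere, note that in polar coordinates $\int_{\mathbb C^n}|z|^{2k}e^{-|z|^2}d\lambda=\pi^n\frac{(n-1+k)!}{(n-1)!}$. On the other hand, by Fubini, $|z_1|^6e^{-|z|^2}$ and $|z_1|^6|z_n|^2e^{-|z|^2}$ both have integral $6\pi^n$. Taking $k=3$ and $k=4$, we see that on the unit sphere $|z_1|^6$ has mean $\frac{6(n-1)!}{(n+2)!}$ and $|z_1|^6|z_n|^2$ has mean $\frac{6(n-1)!}{(n+3)!}$. Moreover $\int_{rB}|z|^2d\lambda=\frac n{n+1}\lambda(B)r^{2n+2}$. Therefore, for $0<r\le1$,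
\[
\lambda(F(rB))=\lambda(B)\,r^{2n}(1-\kappa\varepsilon^2r^2),\qquad
\kappa=\frac n{n+1}\cdot\frac{6(n-1)!}{(n+2)!}\Big(1-\frac2{n+3}\Big)=\frac{6\,n!}{(n+3)!}>0 .
\]
With \eqref{eq:sub} and \eqref{eq:limsup} we conclude that for every $s<0$
\[
f_{D,0}(s)\ \ge\ \lambda(B)(1-\kappa\varepsilon^2e^{2s})\ >\ \lambda(B)(1-\kappa\varepsilon^2)=\lambda(D)\ \ge\ \limsup_{t\to0^-}f_{D,0}(t),
\]
so $f_{D,0}$ is not non-decreasing.
\end{proof}

\subsection{Almost monotonicity}

Monotonicity fails for convex domains, but a defect of the size found in Theorem~\ref{thm:two} is impossible. If the dilation of $\{g_D(w,\cdot)<s\}$ about $w$ by $e^{t-s}$ were contained in $\{g_D(w,\cdot)<t\}$, then $f_{D,w}(s)\le f_{D,w}(t)$ would follow. We show that the smaller dilation by $\frac12(1+e^{s-t})e^{t-s}$ always works.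

\begin{proof}[Proof of Theorem~\ref{thm:three}(b)]
Convexity enters twice. First, by Lempert's theorem \cite{Lempert} (see \cite{JPbook} for general bounded convex domains) and the standard fact that $\exp g_D$ lies between the Carath\'eodory and the Lempert function, we have for $z\ne w$
\begin{equation}\label{eq:lempert}
g_D(w,z)=\log\inf\{r\in(0,1):\ \exists\,\varphi:\Delta\to D\text{ holomorphic},\ \varphi(0)=w,\ \varphi(r)=z\}.
\end{equation}
Second, averages of points of $D$ stay in $D$. Put
\[
\rho=e^{s-t}\in(0,1),\qquad m=\frac{1+\rho}{2\rho},\qquad d\vartheta(\theta)=\big(1+m(P_\rho(\theta)-1)\big)\frac{d\theta}{2\pi},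
\]
where $P_\rho(\theta)=1+2\sum_{k\ge1}\rho^k\cos k\theta\ge\frac{1-\rho}{1+\rho}$ is the Poisson kernel. The density of $\vartheta$ with respect to $\frac{d\theta}{2\pi}$ is at least $1-m\frac{2\rho}{1+\rho}=0$, so $\vartheta$ is a probability measure on the circle, and $\int e^{ik\theta}d\vartheta=m\rho^k$ for $k\ge1$.

Let $g_D(w,z)<s$, $z\ne w$. By \eqref{eq:lempert} there are $r<e^s$ and a holomorphic $\varphi:\Delta\to D$ with $\varphi(0)=w$ and $\varphi(r)=z$. Integrating the power series of $\varphi$ term by term, we find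
\[
\psi(\zeta)=\int\varphi(e^{i\theta}\zeta)\,d\vartheta(\theta)=w+m\big(\varphi(\rho\zeta)-w\big).
\]
For each $\zeta\in\Delta$ the value $\psi(\zeta)$ is an average over a compact subset of the convex domain $D$. It lies in the convex hull of this set, hence in $D$. So $\psi:\Delta\to D$ is holomorphic, $\psi(0)=w$ and $\psi(r/\rho)=w+m(z-w)$, where $r/\rho<e^t<1$. By Lemma~\ref{lem:disc}, $g_D(w,w+m(z-w))<t$. For $z=w$ this holds as well, since $g_D(w,w)=-\infty$.

Thus $w+m\big(\{g_D(w,\cdot)<s\}-w\big)\subset\{g_D(w,\cdot)<t\}$, so $m^{2n}\lambda(\{g_D(w,\cdot)<s\})\le\lambda(\{g_D(w,\cdot)<t\})$, and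
\[
f_{D,w}(s)\ \le\ (\rho m)^{-2n}f_{D,w}(t)=\Big(\frac2{1+\rho}\Big)^{2n}f_{D,w}(t).
\]
This is the first inequality of (b); the second follows from $\rho>0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem} \emph{Applications Of The Logarithmic Capacity In One-Dimensional Problems Concerning The Bergman Kernel And Metric}, \texttt{https://renyi.hu/conferences/sspt/SSPT\_Zwonek.pdf}.
\bibitem{Edigarian} Edigarian, Proc. AMS \textbf{125} (1997).
\bibitem{JPproduct} Jarnicki and Pflug, Indiana Univ. Math. J. \textbf{44} (1995).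
\bibitem{JPbook} Jarnicki and Pflug, \emph{Invariant Distances and Metrics in Complex Analysis}.
\bibitem{Klimek} Klimek, Bull. SMF \textbf{113} (1985).
\bibitem{Lempert} Lempert, Bull. SMF \textbf{109} (1981).
\end{thebibliography}

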